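\title{Quasi-isomorphism of torsion-free abelian groups of finite rank is not Borel reducible to isomorphism}

\begin{abstract}
Two torsion-free abelian groups of finite rank are quasi-isomorphic if one is isomorphic to a subgroup of finite index in the other. In rank one this is the same as being isomorphic. We prove that for every $n\ge 2$ the quasi-isomorphism relation on groups of rank $n$ is not Borel reducible to the isomorphism relation on groups of rank $m$, for any $m\ge 1$. The proof tests a hypothetical reduction on a random family of rank two groups indexed by $\prod_p \mathrm{SL}_2(\mathbb{F}_p)$. Selberg's spectral gap turns the reduction into a homomorphism from $\mathrm{SL}_2(\mathbb{Q})$ to a linear group, and a $q$-adic boundedness argument at each prime $q$ shows that this homomorphism is trivial.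
\end{abstract}

\section{Introduction}\label{sec:intro}

The rank of a torsion-free abelian group $A$ is the dimension of the $\mathbb{Q}$-vector space $A\otimes\mathbb{Q}$. Up to isomorphism, the torsion-free abelian groups of rank $n\ge 1$ are exactly the additive subgroups of $\mathbb{Q}^n$ that contain a basis of $\mathbb{Q}^n$. Let $R(\mathbb{Q}^n)$ be the set of these subgroups. It is a Borel subset of the power set $2^{\mathbb{Q}^n}$ with the product topology, and so it is a standard Borel space, that is, a measurable space isomorphic to a Polish space with its Borel $\sigma$-algebra. The group $\mathrm{GL}_n(\mathbb{Q})$ acts on $R(\mathbb{Q}^n)$ by $A\mapsto gA$. For $A,B\in R(\mathbb{Q}^n)$ we write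
\begin{itemize}
\item $A\cong_n B$ if $A$ and $B$ are isomorphic; since an isomorphism extends to a linear automorphism of $\mathbb{Q}^n$, this means that $gA=B$ for some $g\in \mathrm{GL}_n(\mathbb{Q})$;
\item $A\approx_n B$ (\emph{quasi-equality}) if $A\cap B$ has finite index in both $A$ and $B$;
\item $A\sim_n B$ (\emph{quasi-isomorphism}) if $gA\approx_n B$ for some $g\in\mathrm{GL}_n(\mathbb{Q})$.
\end{itemize}
We drop the subscript when the rank is clear. As we recall in Section~\ref{sec:local}, $A\sim B$ holds if and only if $A$ is isomorphic to a subgroup of finite index in $B$, and $\cong_n$ and $\sim_n$ are Borel equivalence relations all of whose classes are countable.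

Let $E$ and $F$ be equivalence relations on standard Borel spaces $X$ and $Y$. A \emph{homomorphism} from $E$ to $F$ is a map $\theta:X\to Y$ such that $x\mathrel{E}x'$ implies $\theta(x)\mathrel{F}\theta(x')$, and a \emph{reduction} is a map $\theta$ such that $x\mathrel{E}x'$ if and only if $\theta(x)\mathrel{F}\theta(x')$. We say that $E$ is \emph{Borel reducible} to $F$, and write $E\le_B F$, if there is a Borel reduction. In that case the $F$-classes serve as complete invariants for $E$, computed by an explicit procedure, so that classifying up to $E$ is no harder than classifying up to $F$. The following question comes from \cite{problem}.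

\begin{quote}
Is $\sim_n$ Borel reducible to $\cong_n$ for $n\ge 2$?
\end{quote}

In rank one the two relations coincide (Proposition~\ref{prop:rankone}). In rank two they differ: a quasi-isomorphism class can contain infinitely many isomorphism classes (Example~\ref{ex:generic}). Still, quasi-isomorphism is obtained from isomorphism by forgetting a finite amount of information, and one might expect the coarser relation to be the simpler one. A Borel rule that picks one isomorphism class inside each quasi-isomorphism class would give a reduction, and a reduction need not even respect the given group: it may send $A$ to any group built from $A$ in a Borel way. We show that no such construction exists, even if the new group is allowed to have larger rank.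

\begin{theorem}\label{thm:main}
Let $n\ge 2$ and $m\ge 1$. There is no countable-to-one Borel homomorphism from $\sim_n$ to $\cong_m$. In particular $\sim_n$ is not Borel reducible to $\cong_m$. Consequently, for $n,m\ge 1$ we have $(\sim_n)\le_B(\cong_m)$ if and only if $n=1$.
\end{theorem}

The case $m=n$ answers the question in the negative for every $n\ge2$. Letting the rank of the target vary does not help either.

\begin{corollary}\label{cor:allranks}
For $n\ge 2$, the relation $\sim_n$ is not Borel reducible to the isomorphism relation on $\bigsqcup_{m}R(\mathbb{Q}^m)$, the space of all torsion-free abelian groups of finite rank.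
\end{corollary}

The proof is measure-theoretic. In Section~\ref{sec:family} we attach a rank two group $A_x$ to each point $x$ of the compact group $K=\prod_p\mathrm{SL}_2(\mathbb{F}_p)$, in such a way that $A_{kx}\sim A_x$ for all $k$ in a countable subgroup $\Delta\subseteq K$, an extension of $\mathrm{SL}_2(\mathbb{Q})$ by $L=\bigoplus_p\mathrm{SL}_2(\mathbb{F}_p)$. A homomorphism from $\sim_n$ to $\cong_m$ yields a Borel map $f:K\to R(\mathbb{Q}^m)$ with $f(kx)\cong f(x)$ for $k\in\Delta$, and everything rests on Theorem~\ref{thm:rigid}: such an $f$ maps almost all of $K$ into one isomorphism class. Section~\ref{sec:models} proves this in two small cases, each of which isolates one of the two mechanisms of the proof. The general case is reduced to these mechanisms in Sections~\ref{sec:cocycle}--\ref{sec:trivial}: the isomorphisms $f(x)\to f(kx)$ are recorded by a cocycle with values in a linear group, the cocycle is shown to come from a homomorphism $\varphi$ defined on $\mathrm{SL}_2(\mathbb{Q})$, and $\varphi$ is shown to be trivial.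

\section{Localization and quasi-equality}\label{sec:local}

Quasi-equality is best understood one prime at a time. Fix $m\ge1$. For a prime $q$ let $\mathbb{Z}_{(q)}$ be the ring of rationals with denominator prime to $q$, and let $\mathbb{Z}_q\subseteq\mathbb{Q}_q$ be the $q$-adic integers and numbers. ``Almost all primes'' means all but finitely many. For $A\in R(\mathbb{Q}^m)$ put
\[
A_{(q)}=\mathbb{Z}_{(q)}A=\{v\in\mathbb{Q}^m: kv\in A\text{ for some $k$ prime to $q$}\},\qquad A^q=\mathbb{Z}_qA\subseteq\mathbb{Q}_q^m .
\]
Then $A_{(q)}\in R(\mathbb{Q}^m)$, the map $A\mapsto A_{(q)}$ is Borel, and both constructions commute with the action of $\mathrm{GL}_m(\mathbb{Q})$.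

\begin{lemma}\label{lem:local}
Let $A,B\in R(\mathbb{Q}^m)$.
\begin{enumerate}
\item[(a)] $A/kA$ is finite for every $k\ge1$. Moreover $A\approx B$ if and only if $kA\subseteq B$ and $kB\subseteq A$ for some $k\ge1$.
\item[(b)] $A=\bigcap_qA_{(q)}$.
\item[(c)] $A\approx B$ if and only if $A_{(q)}\approx B_{(q)}$ for all $q$ and $A_{(q)}=B_{(q)}$ for almost all $q$.
\item[(d)] $A_{(q)}=A^q\cap\mathbb{Q}^m$. The group $A^q$ is open and closed in $\mathbb{Q}_q^m$, and it is the closure of $A_{(q)}$.
\end{enumerate}
\end{lemma}

\begin{proof}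
(a) Any $m+1$ elements of $A$ satisfy a linear relation with coprime integer coefficients, which remains nontrivial modulo $q$. So $\dim_{\mathbb{F}_q}A/qA\le m$. Since $kA/kqA\cong A/qA$, induction on the number of prime factors of $k$ shows that $A/kA$ is finite. If $A\approx B$, take for $k$ the product of the two indices. Conversely, if $kA\subseteq B$ and $kB\subseteq A$, then $A\cap B$ contains $kA$ and $kB$.

(b) If $v\in A_{(q)}$ for all $q$, the ideal $\{k\in\mathbb{Z}:kv\in A\}$ is contained in no $q\mathbb{Z}$, so it contains $1$.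

(c) If $kA\subseteq B$ and $kB\subseteq A$, the same holds for the localizations, and $k$ is a unit of $\mathbb{Z}_{(q)}$ when $q\nmid k$. Conversely, let $q_1,\dots,q_s$ be the primes where the localizations differ. By (a), and since integers prime to $q_i$ are units of $\mathbb{Z}_{(q_i)}$, there is $j$ with $q_i^jA_{(q_i)}\subseteq B_{(q_i)}$ and $q_i^jB_{(q_i)}\subseteq A_{(q_i)}$ for all $i$. With $k=(q_1\cdots q_s)^j$ we have $kA_{(q)}\subseteq B_{(q)}$ for every $q$, so $kA\subseteq B$ by (b), and $kB\subseteq A$ by symmetry.

(d) Let $v\in\mathbb{Q}^m$ be a finite sum $\sum z_ia_i$ with $z_i\in\mathbb{Z}_q$ and $a_i\in A$. The module $\sum\mathbb{Z}_{(q)}a_i$ is finitely generated and torsion-free over a principal ideal domain, so it has a basis $e_1,\dots,e_s$, and $v=\sum y_je_j$ with $y_j\in\mathbb{Z}_q$. The rank of a rational matrix is the same over $\mathbb{Q}$ and over $\mathbb{Q}_q$. Hence the $e_j$ are independent over $\mathbb{Q}_q$ and $v$ lies in their $\mathbb{Q}$-span, so $y_j\in\mathbb{Q}\cap\mathbb{Z}_q=\mathbb{Z}_{(q)}$ and $v\in A_{(q)}$. The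 group $A^q$ contains the $\mathbb{Z}_q$-span of a basis, so it is an open subgroup, hence also closed, and the dense set $\mathbb{Q}^m$ meets it in a dense subset.
\end{proof}

Part (a) justifies the claims made in the introduction. It shows that $\approx$ is transitive and invariant under $\mathrm{GL}_m(\mathbb{Q})$, so $\approx$ and $\sim$ are equivalence relations, and that both are defined by countable quantifiers over Borel conditions. The $\approx$-class of $A$ is covered by the sets $\{B:kA\subseteq B\subseteq k^{-1}A\}$, each finite because $k^{-1}A/kA$ is finite, so $\approx$-classes and $\sim$-classes are countable. Finally, if $kgA\subseteq B$ and $kB\subseteq gA$, then $k^2B\subseteq kgA\subseteq B$, so $A\cong kgA$ has finite index in $B$; conversely a subgroup of finite index in $B$ is quasi-equal to $B$.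

\begin{proposition}\label{prop:rankone}
The relations $\cong_1$, $\approx_1$ and $\sim_1$ coincide, and $(\sim_1)\le_B(\cong_m)$ for every $m\ge1$.
\end{proposition}

\begin{proof}
If $B=(a/b)A$ with nonzero integers $a,b$, then $bB=aA$, so $|ab|A\subseteq B$ and $|ab|B\subseteq A$. Thus $gA\approx A$ for all $g\in \mathrm{GL}_1(\mathbb{Q})$, and $A\sim B$ implies $A\approx B$. Now let $A\approx B$. A nonzero $\mathbb{Z}_{(q)}$-submodule of $\mathbb{Q}$ is $\mathbb{Q}$ or $q^j\mathbb{Z}_{(q)}$, and $\mathbb{Q}$ is quasi-equal only to itself. By Lemma~\ref{lem:local}(c) there are integers $j_q$, zero for almost all $q$, with $B_{(q)}=q^{j_q}A_{(q)}$. For $r=\prod_qq^{j_q}$ the groups $rA$ and $B$ have the same localizations, so $rA=B$. Since $A\cong B$ implies $A\sim B$, the three relations are equal.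

The Borel map $A\mapsto A\oplus\mathbb{Q}^{m-1}$ is a homomorphism from $\cong_1$ to $\cong_m$. A divisible subgroup of $\mathbb{Q}$ is $0$ or $\mathbb{Q}$, so the quotient of $A\oplus\mathbb{Q}^{m-1}$ by its largest divisible subgroup is $A$ if $A\ne\mathbb{Q}$ and $0$ if $A=\mathbb{Q}$. Hence $A$ is recovered up to isomorphism, and the map is a reduction.
\end{proof}

In rank one $A_{(q)}$ has countably many possible values. In higher rank there are uncountably many, but a single invariant accounts for this. A \emph{lattice} in a finite-dimensional $\mathbb{Q}_q$-vector space $Z$ is the $\mathbb{Z}_q$-span of a basis; equivalently, it is a $\mathbb{Z}_q$-submodule that is open and bounded. A lattice $M$ satisfies $\bigcap_jq^jM=0$. There are only countably many lattices in $Z$, since each lies between $q^jM_0$ and $q^{-j}M_0$ for a fixed lattice $M_0$ and some $j$, and $q^{-j}M_0/q^jM_0$ is finite. Define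
\[
V_q(A)=\bigcap_{j\ge0}q^jA^q .
\]
For instance, if $A=\mathbb{Z}[1/q]\oplus\mathbb{Z}$ then $A^q=\mathbb{Q}_q\oplus\mathbb{Z}_q$ and $V_q(A)=\mathbb{Q}_q\oplus0$. We code a subspace $V\subseteq\mathbb{Q}_q^m$ by the set of balls $v+q^i\mathbb{Z}_q^m$ ($v\in\mathbb{Q}^m$, $i\in\mathbb{Z}$) that meet it; the code determines $V$ because $V$ is closed.

\begin{lemma}\label{lem:Vq}
Let $A,B\in R(\mathbb{Q}^m)$ and $g\in\mathrm{GL}_m(\mathbb{Q})$.
\begin{enumerate}
\item[(a)] $V_q(A)$ is the largest $\mathbb{Q}_q$-subspace contained in $A^q$, and $A^q/V_q(A)$ is a lattice in $\mathbb{Q}_q^m/V_q(A)$.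
\item[(b)] For a given subspace $V$, the groups $A_{(q)}$ with $V_q(A)=V$ form a countable set.
\item[(c)] $V_q(gA)=gV_q(A)$, and $A\approx B$ implies $V_q(A)=V_q(B)$.
\item[(d)] The map $A\mapsto V_q(A)$ is Borel.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $V_q(A)$ is a $\mathbb{Z}_q$-module closed under division by $q$, so it is a subspace, and any subspace $W\subseteq A^q$ satisfies $W=q^jW\subseteq q^jA^q$ for all $j$. The module $M=A^q/V_q(A)$ is open, hence closed, in $Z=\mathbb{Q}_q^m/V_q(A)$, and it contains no line by the maximality of $V_q(A)$. Fix a basis of $Z$ and let $|\cdot|$ be the maximum of the $q$-adic absolute values of the coordinates. If $M$ were unbounded, it would contain vectors $q^{-j_i}z_i$ with $|z_i|=1$ and $j_i\to\infty$, and by compactness we could assume $z_i\to z$ with $|z|=1$. For each $j$ we have $q^{-j}z_i\in M$ as soon as $j_i\ge j$, so $q^{-j}z\in M$, and $M$ would contain the line $\mathbb{Q}_qz$.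

(b) The lattice $A^q/V$ determines $A^q$, which determines $A_{(q)}$ by Lemma~\ref{lem:local}(d).

(c) The first claim follows from (a). If $kA\subseteq B$, then $V_q(A)=kV_q(A)$ is a subspace contained in $B^q$, so $V_q(A)\subseteq V_q(B)$; now exchange $A$ and $B$.

(d) A ball $D$ is compact and the sets $q^jA^q$ are closed and decreasing, so $V_q(A)$ meets $D$ if and only if every $q^jA^q$ meets $D$. As $D$ is open and $A_{(q)}$ is dense in $A^q$, this holds if and only if every $q^jA_{(q)}$ meets $D\cap\mathbb{Q}^m$, a Borel condition on $A$.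
\end{proof}

The stabilizer of the quasi-equality class of $A$ is the unit group of an algebra. Let
\[
\operatorname{QE}(A)=\{g\in M_m(\mathbb{Q}): kgA\subseteq A\text{ for some }k\ge1\}
\]
be the set of \emph{quasi-endomorphisms} of $A$. It is a unital $\mathbb{Q}$-subalgebra of $M_m(\mathbb{Q})$. For any such subalgebra $S$ the unit group is $S^\times=S\cap\mathrm{GL}_m(\mathbb{Q})$, because by the Cayley--Hamilton theorem the inverse of an invertible matrix $g$ is a polynomial in $g$.

\begin{lemma}\label{lem:QE}
Let $A,B\in R(\mathbb{Q}^m)$ and $g\in\mathrm{GL}_m(\mathbb{Q})$.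
\begin{enumerate}
\item[(a)] $\operatorname{QE}(gA)=g\operatorname{QE}(A)g^{-1}$, and $A\approx B$ implies $\operatorname{QE}(A)=\operatorname{QE}(B)$.
\item[(b)] $gA\approx A$ if and only if $g\in\operatorname{QE}(A)^\times$.
\item[(c)] $\operatorname{QE}(A)V_q(A)\subseteq V_q(A)$ for every prime $q$.
\item[(d)] $A\mapsto\operatorname{QE}(A)$ is a Borel map to the countable set of subalgebras of $M_m(\mathbb{Q})$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim is immediate. If $jA\subseteq B$, $jB\subseteq A$ and $ksA\subseteq A$, then $j^2ksB\subseteq jksA\subseteq jA\subseteq B$.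
(b) By Lemma~\ref{lem:local}(a), $gA\approx A$ means that $kgA\subseteq A$ and $kg^{-1}A\subseteq A$ for some $k$, that is, $g$ and $g^{-1}$ lie in $\operatorname{QE}(A)$.
(c) If $ksA\subseteq A$, then $sV_q(A)=ksV_q(A)$ is a subspace contained in $A^q$.
(d) A subspace is spanned by a finite subset of the countable set $M_m(\mathbb{Q})$. For each $s$ the set $\{A:s\in\operatorname{QE}(A)\}$ is Borel, and $\operatorname{QE}(A)=S$ is a countable conjunction of such conditions and their negations.
\end{proof}

\section{A random family of groups of rank two}\label{sec:family}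

\subsection*{Matrices}
Over any field write
\[
u_+(t)=\begin{pmatrix}1&t\\0&1\end{pmatrix},\qquad u_-(t)=\begin{pmatrix}1&0\\t&1\end{pmatrix},\qquad d(a)=\begin{pmatrix}a&0\\0&a^{-1}\end{pmatrix}.
\]
Multiplying out gives, for $a\ne0$,
\begin{align}
d(a)\,u_\pm(t)\,d(a)^{-1}&=u_\pm(a^{\pm2}t),\label{eq:conj}\\
d(a)&=u_+(a)u_-(-a^{-1})u_+(a)\cdot u_+(-1)u_-(1)u_+(-1),\label{eq:diag}\\
\begin{pmatrix}a&b\\c&e\end{pmatrix}&=u_-(c/a)\,d(a)\,u_+(b/a)\qquad(ae-bc=1).\label{eq:gauss}
\end{align}
In \eqref{eq:diag} the two triple products are $\left(\begin{smallmatrix}0&a\\-a^{-1}&0\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\right)$. If the upper left entry of $g\in\mathrm{SL}_2$ is zero, that of $u_+(1)g$ is not. So \eqref{eq:diag} and \eqref{eq:gauss} show that $\mathrm{SL}_2$ of a field is generated by the matrices $u_\pm(t)$.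

\subsection*{The groups $K$, $L$, $\Delta$ and $\Gamma$}
Let $G_p=\mathrm{SL}_2(\mathbb{F}_p)$. For an integer $N\ge1$ let $K_N=\prod_{p>N}G_p$, a compact group whose Haar probability measure $\mu_N$ is the product of the uniform measures, and let $L_N=\bigoplus_{p>N}G_p$ be the countable dense subgroup of elements with almost all coordinates equal to $1$. Let
\[
\Delta_N=\{k\in K_N:\text{there is }g\in\mathrm{SL}_2(\mathbb{Q})\text{ with }k_p=g\bmod p\text{ for almost all }p\}.
\]
Two rational matrices that are congruent modulo almost all primes are equal, so $g=g_k$ is determined by $k$, and $k\mapsto g_k$ is a homomorphism $\Delta_N\to\mathrm{SL}_2(\mathbb{Q})$ with kernel $L_N$. It is onto: given $g$, let $k_p=g\bmod p$ when $p$ divides no denominator of $g$, and $k_p=1$ otherwise. In particular $\Delta_N$ is countable. The group $\Gamma=\mathrm{SL}_2(\mathbb{Z})$ embeds in $\Delta_N$ by $\gamma\mapsto(\gamma\bmod p)_{p>N}$ and so acts on $K_N$ by left translation. For $N=1$ we omit the subscript and write $K,\mu,L,\Delta$. Then $K=G_{\le N}\times K_N$ with $G_{\le N}=\prod_{p\le N}G_p$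 finite, and we view $K_N\supseteq\Delta_N\supseteq L_N$ as subgroups of $K\supseteq\Delta\supseteq L$ with first coordinate $1$.

Since $L_N$ is normal in $K_N$, we have
\begin{equation}\label{eq:leftright}
x\ell=(x\ell x^{-1})\,x\in L_Nx\qquad(x\in K_N,\ \ell\in L_N),
\end{equation}
so the left and right actions of $L_N$ have the same orbits: two points are in one orbit when they differ in finitely many coordinates.

Left and right translations act continuously on $L^2(K_N)$, meaning that $k\mapsto\xi(k\,\cdot)$ and $k\mapsto\xi(\cdot\,k)$ are norm continuous for $\xi\in L^2(K_N)$. This gives ergodicity in the following form.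

\begin{lemma}\label{lem:ergodic}
Let $u$ be a Borel map from $K_N$ to a standard Borel space. If $u(\ell x)=u(x)$ a.e.\ for each $\ell\in L_N$, or $u(x\ell)=u(x)$ a.e.\ for each $\ell\in L_N$, then $u$ is a.e.\ constant.
\end{lemma}

\begin{proof}
For a Borel set $B$ the indicator function of $u^{-1}(B)$ is fixed in $L^2(K_N)$ by a dense subgroup, hence by all of $K_N$, so $u^{-1}(B)$ has measure $0$ or $1$. A standard Borel space has a countable family of Borel sets that separates points. Take for each member whichever of it and its complement has conull preimage. The intersection of these sets has conull preimage and at most one point.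
\end{proof}

\subsection*{The groups $A_x$}
For $x\in K$ the coordinate $x_p$ determines the line $x_p\mathbb{F}_pe_1$ in $\mathbb{F}_p^2$, where $e_1=(1,0)$. We enlarge $\mathbb{Z}^2$ by dividing by $p$ in the direction of this line, for every $p$:
\[
A_x=\mathbb{Z}^2+\sum_p\tfrac1p\{v\in\mathbb{Z}^2: v\bmod p\in x_p\mathbb{F}_pe_1\}\in R(\mathbb{Q}^2).
\]
The summands for primes other than $p$ lie in $\mathbb{Z}_{(p)}^2$, so
\begin{equation}\label{eq:Axloc}
(A_x)_{(p)}=\tfrac1p\{v\in\mathbb{Z}_{(p)}^2:v\bmod p\in x_p\mathbb{F}_pe_1\},\qquad \mathbb{Z}_{(p)}^2\subsetneq(A_x)_{(p)}\subsetneq\tfrac1p\mathbb{Z}_{(p)}^2 .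
\end{equation}
By Lemma~\ref{lem:local}(b), whether a vector $v\in\mathbb{Q}^2$ lies in $A_x$ depends only on the $x_p$ with $p$ dividing a denominator of $v$. Hence $x\mapsto A_x$ is continuous.

\begin{lemma}\label{lem:Ax}
\begin{enumerate}
\item[(a)] $A_{kx}\approx g_kA_x$ for $k\in\Delta$ and $x\in K$. In particular $A_{kx}\sim A_x$.
\item[(b)] $\mu\{x:A_x=B\}=0$ for every $B\in R(\mathbb{Q}^2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $g=g_k$. For almost all $p$ we have $g\in\mathrm{SL}_2(\mathbb{Z}_{(p)})$ and $k_p=g\bmod p$, and then \eqref{eq:Axloc} gives $g(A_x)_{(p)}=(A_{kx})_{(p)}$. For the remaining $p$, both localizations are finitely generated $\mathbb{Z}_{(p)}$-modules that span $\mathbb{Q}^2$, so a power of $p$ multiplies each into the other. Apply Lemma~\ref{lem:local}(a),(c).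

(b) By \eqref{eq:Axloc}, $A_x$ determines every line $x_p\mathbb{F}_pe_1$. These lines are independent and, as $G_p$ is transitive on the $p+1$ lines of $\mathbb{F}_p^2$, uniformly distributed. So the measure in question is at most $\prod_p\frac1{p+1}=0$.
\end{proof}

\begin{example}\label{ex:generic}
For almost every $x$, the quasi-equality class of $A_x$ contains infinitely many pairwise nonisomorphic groups. First, $\operatorname{QE}(A_x)=\mathbb{Q}\cdot1$ for almost every $x$. Indeed, let $s\in M_2(\mathbb{Q})$ be nonscalar with $ksA_x\subseteq A_x$. For almost all $p$ the integer $k$ is a unit at $p$ and $s\bmod p$ is defined and nonscalar, and then \eqref{eq:Axloc} forces $s\bmod p$ to map the line $x_p\mathbb{F}_pe_1$ into itself. A nonscalar $2\times2$ matrix has at most two invariant lines, so for fixed $s$ and $p_0$ this happens for all $p>p_0$ with probability at most $\prod_{p>p_0}\frac2{p+1}=0$, and there are countably many pairs $(s,p_0)$. Fix such an $x$ and let $y,y'\in Lx$. Then $A_y\approx A_x\approx A_{y'}$. If $A_{y'}=gA_y$, then $g$ is a scalar $r\in\mathbb{Q}^\times$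 by Lemma~\ref{lem:QE}(a),(b). By \eqref{eq:Axloc}, $p^j(A_y)_{(p)}\subseteq\mathbb{Z}_{(p)}^2\subsetneq(A_{y'})_{(p)}$ for $j\ge1$, and the same holds with $y,y'$ exchanged, so $r$ is a unit at every $p$. Thus $r=\pm1$ and $A_{y'}=A_y$. As $y$ ranges over $Lx$, the group $A_y$ takes infinitely many values.
\end{example}

\subsection*{The rigidity theorem}

\begin{theorem}\label{thm:rigid}
Let $m\ge1$ and let $f:K\to R(\mathbb{Q}^m)$ be a Borel map with $f(kx)\cong f(x)$ for all $k\in\Delta$ and $x\in K$. Then there is $B\in R(\mathbb{Q}^m)$ with $f(x)\cong B$ for almost every $x$. In particular $f$ is constant on a set of positive measure.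
\end{theorem}

The last sentence follows from the first because isomorphism classes are countable. By \eqref{eq:leftright} the hypothesis also gives $f(kx\ell)\cong f(x)$ for $\ell\in L$.

\begin{remark}\label{rem:hyp}
Neither $\Gamma$ nor $L$ can replace $\Delta$. For $\gamma\in\Gamma$ we have $A_{\gamma x}=\gamma A_x$ by \eqref{eq:Axloc}, and $x\mapsto A_x$ has null fibers. For $L$, choose subsets $H_p\subseteq G_p$ with $|H_p|=|G_p|/2$ and let $f(x)\subseteq\mathbb{Q}$ be generated by $1$ and the $1/p$ with $x_p\in H_p$. Then $f(\ell x)\approx f(x)$, so $f(\ell x)\cong f(x)$ by Proposition~\ref{prop:rankone}, and each fiber has measure at most $\prod_p\frac12=0$.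
\end{remark}

\begin{corollary}\label{cor:ergodic}
Let $n\ge2$ and $m\ge1$. Every Borel homomorphism $\theta$ from $\sim_n$ to $\cong_m$ sends $A_x\oplus\mathbb{Q}^{n-2}$, for almost every $x\in K$, into a single $\cong_m$-class.
\end{corollary}

\begin{proof}
If $gA_x\approx A_y$, then $(g\oplus1)(A_x\oplus\mathbb{Q}^{n-2})\approx A_y\oplus\mathbb{Q}^{n-2}$. So by Lemma~\ref{lem:Ax}(a) the map $f(x)=\theta(A_x\oplus\mathbb{Q}^{n-2})$ satisfies the hypothesis of Theorem~\ref{thm:rigid}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]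
Let $n\ge2$ and suppose that $\theta$ is a countable-to-one Borel homomorphism from $\sim_n$ to $\cong_m$. The class given by Corollary~\ref{cor:ergodic} is countable, so its preimage under $\theta$ is countable. Thus $A_x$ takes countably many values on a conull set, which contradicts Lemma~\ref{lem:Ax}(b). A reduction of $\sim_n$ is countable-to-one, since each fiber lies in one $\sim_n$-class; hence $(\sim_n)\not\le_B(\cong_m)$. The case $n=1$ is Proposition~\ref{prop:rankone}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:allranks}]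
Let $\theta$ be a Borel reduction and $f(x)=\theta(A_x\oplus\mathbb{Q}^{n-2})$. The rank of $f(x)$ is $\Delta$-invariant, so by Lemma~\ref{lem:ergodic} it equals some $m$ on a conull $\Delta$-invariant Borel set $K'$. If $m=0$, then $f$ is constant on $K'$. If $m\ge1$, redefine $f$ to be $\mathbb{Q}^m$ off $K'$ and apply Theorem~\ref{thm:rigid}. In both cases $\theta(A_x\oplus\mathbb{Q}^{n-2})$ lies in one countable class for almost every $x$, and we reach the same contradiction with Lemma~\ref{lem:Ax}(b).
\end{proof}

The rest of the paper proves Theorem~\ref{thm:rigid}.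

\section{Two model cases}\label{sec:models}

\subsection*{The spectral gap and the case $m=1$}
For a group acting on a space we let it act on functions by $(\gamma\xi)(x)=\xi(\gamma^{-1}x)$, and a subscript $0$ denotes the subspace of functions of mean zero. We use Selberg's theorem in the form of property $(\tau)$ for $\mathrm{SL}_2(\mathbb{Z})$ with respect to its congruence subgroups; see \cite[Ch.~4]{lubotzky}.

\begin{theorem}[Selberg]\label{thm:selberg}
There are a finite symmetric generating set $\Sigma\subseteq\Gamma$ and $\kappa>0$ such that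
\begin{equation}\label{eq:gap}
\max_{\gamma\in\Sigma}\|\gamma\xi-\xi\|\ge\kappa\|\xi\|
\end{equation}
for all $s\geq 1$ and all $\xi\in\ell^2_0(\mathrm{SL}_2(\mathbb{Z}/s))$, where $\Gamma$ acts by left translation.
\end{theorem}

The inequality \eqref{eq:gap} holds for all $\xi\in L^2_0(K_N)$ and all $N$. Indeed, by the Chinese remainder theorem $\prod_{N<p\le N'}G_p=\mathrm{SL}_2(\mathbb{Z}/s)$ with $s=\prod_{N<p\le N'}p$, so \eqref{eq:gap} holds for functions of mean zero that depend on finitely many coordinates. These are dense in $L^2_0(K_N)$, and both sides of \eqref{eq:gap} are continuous in $\xi$. Put $C=6/\kappa^2$; as $\|\gamma\xi-\xi\|\le2\|\xi\|$, we have $\kappa\le2$ and $C\ge3/2$. Ergodicity says that invariant maps are constant. The gap says that almost invariant maps are almost constant, with a bound that does not depend on the target.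

\begin{lemma}\label{lem:almost}
Let $u$ be a Borel map from $K_N$ to a standard Borel space $\Omega$ and let $\delta\ge0$. If $\mu_N\{x:u(\gamma x)\ne u(x)\}\le\delta$ for all $\gamma\in\Sigma$, then there is $\omega\in\Omega$ with $\mu_N\{x:u(x)=\omega\}\ge1-C\delta$.
\end{lemma}

\begin{proof}
Put $\eta=2\delta/\kappa^2=C\delta/3$. If $\eta\ge1/3$ there is nothing to prove, so let $\eta<1/3$. Let $B\subseteq\Omega$ be Borel and $E=u^{-1}(B)$. If $x\in\gamma^{-1}E\mathbin{\triangle}E$, then $u(\gamma x)\ne u(x)$. Applying \eqref{eq:gap} to $1_E-\mu_N(E)$ gives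
\[
\kappa^2\mu_N(E)\bigl(1-\mu_N(E)\bigr)\le\max_{\gamma\in\Sigma}\mu_N(\gamma E\mathbin{\triangle}E)\le\delta .
\]
One of the two factors on the left is at least $\frac12$, so $\mu_N(E)\le\eta$ or $\mu_N(E)\ge1-\eta$. Call $B$ \emph{large} in the second case. For every $B$, either $B$ or its complement is large. The intersection of two large sets has preimage of measure at least $1-2\eta>\eta$, so it is large. Take a countable separating family of Borel sets and choose, for each member, whichever of it and its complement is large. The finite intersections of the chosen sets are large and decrease to a set with at most one point, whose preimage has measure at least $1-\eta\ge1-C\delta$ and is therefore nonempty.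
\end{proof}

The next proposition will be the last step of the general proof.

\begin{proposition}\label{prop:endgame}
Let $f:K_N\to R(\mathbb{Q}^m)$ be a Borel map with $f(\gamma x)\approx f(x)$ a.e.\ for each $\gamma\in\Sigma$. Then $f$ is constant on a set of positive measure.
\end{proposition}

\begin{proof}
Put $\Phi_j(x)=(f(x)_{(q)})_{q>j}$, a Borel map to $\prod_{q>j}2^{\mathbb{Q}^m}$. For $\gamma\in\Sigma$ the sets $\{x:\Phi_j(\gamma x)\ne\Phi_j(x)\}$ decrease with $j$ and, by Lemma~\ref{lem:local}(c), have null intersection, so their measures tend to $0$. By Lemma~\ref{lem:almost} there is $j$ such that $\Phi_j$ is constant on a set $E$ of measure at least $\frac12$. For each prime $q\le j$, the Borel map $x\mapsto V_q(f(x))$ is a.e.\ invariant under $\Sigma$ by Lemma~\ref{lem:Vq}(c), so it is a.e.\ constant by Lemma~\ref{lem:almost} with $\delta=0$, and $f(x)_{(q)}$ takes countably many values on a conull set by Lemma~\ref{lem:Vq}(b). Since $f(x)=\bigcap_qf(x)_{(q)}$, the map $f$ takes countably many values on a conull subset of $E$, and one of them is taken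 on a set of positive measure.
\end{proof}

The gap cannot be replaced by ergodicity: $L$ is ergodic on $K$ and $A_{\ell x}\approx A_x$ for $\ell\in L$, but $x\mapsto A_x$ has null fibers.

For $m=1$ isomorphic groups are quasi-equal, so Proposition~\ref{prop:endgame} shows at once that a map $f$ as in Theorem~\ref{thm:rigid} takes some value $B$ on a set of positive measure; the $\Delta$-invariant set $\{x:f(x)\cong B\}$ is then conull by Lemma~\ref{lem:ergodic}. For $m\ge2$ the task is to modify $f$ within isomorphism classes until the hypothesis of Proposition~\ref{prop:endgame} holds.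

\subsection*{Recurrence and the standard representation}
The map $x\mapsto A_x$ satisfies $A_{kx}\approx g_kA_x$. The most natural way to contradict Theorem~\ref{thm:rigid} would be to improve it to a map $f$ for which $f(kx)$ \emph{equals} $g_kf(x)$, up to a scalar. We show that this is impossible, using elements of $\Delta$ whose image in $\mathrm{SL}_2(\mathbb{Q})$ is $q$-adically large.

Fix $N$ and a prime $q$. For $t\in\mathbb{Z}[1/q]$ let $k_q(t)\in\Delta_N$ have coordinate $u_+(t)\bmod p$ at the primes $p>N$ with $p\ne q$, and coordinate $1$ at $q$ if $q>N$. Then $t\mapsto k_q(t)$ is a homomorphism, and $g_{k_q(t)}=u_+(t)$.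

\begin{lemma}\label{lem:recur}
Let $E\subseteq K_N$ be a Borel set of positive measure. For every $j\geq 0$ there is $t\in\mathbb{Z}[1/q]$ with $q^{-j}\mathbb{Z}_q\subseteq t\mathbb{Z}_q$ and $\mu_N(E\cap k_q(t)^{-1}E)>0$.
\end{lemma}

\begin{proof}
A family of translates of $E$ whose pairwise intersections are null has at most $1/\mu_N(E)$ members. So there is a maximal finite set $t_1,\dots,t_l\in\mathbb{Z}[1/q]$ such that the sets $k_q(t_i)E$ have pairwise null intersections. For each $t'\in\mathbb{Z}[1/q]$ there is $i$ with $\mu_N(k_q(t')E\cap k_q(t_i)E)>0$, and translating by $k_q(-t')$ gives $\mu_N(E\cap k_q(t'-t_i)^{-1}E)>0$. Take $t'=q^{-j'}$ with $j'$ so large that $|t'-t_i|_q\ge q^j$ for all $i$.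
\end{proof}

\begin{proposition}\label{prop:model}
Let $f:K\to R(\mathbb{Q}^2)$ be a Borel map such that for each $k\in\Delta$ and almost every $x$ there is $r\in\mathbb{Q}^\times$ with $f(kx)=rg_kf(x)$. Then $f(x)=\mathbb{Q}^2$ for almost every $x$.
\end{proposition}

\begin{proof}
Fix $q$. We have $V_q(f(kx))=g_kV_q(f(x))$ a.e. Taking $k\in L$, Lemma~\ref{lem:ergodic} shows that $V_q(f(x))$ is a.e.\ equal to a constant $V_q$, and then $V_q$ is invariant under $\mathrm{SL}_2(\mathbb{Q})$. The only line fixed by $u_+(1)$ is the first axis and the only line fixed by $u_-(1)$ is the second, so $V_q=0$ or $V_q=\mathbb{Q}_q^2$.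

Suppose $V_q=0$. By Lemma~\ref{lem:Vq}(a),(b) there is a lattice $M\subseteq\mathbb{Q}_q^2$ such that $E=\{x:f(x)^q=M\}$ has positive measure. Let $j$ and $t$ be as in Lemma~\ref{lem:recur}. There is $x\in E$ with $k_q(t)x\in E$ and $f(k_q(t)x)=ru_+(t)f(x)$, so $ru_+(t)M=M$. In a basis of $M$ the matrix of $ru_+(t)$ lies in $\mathrm{GL}_2(\mathbb{Z}_q)$, so its determinant $r^2$ is a $q$-adic unit, and $u_+(t)M=M$. Writing $u_+(t)=1+tE_+$, we get $tE_+M\subseteq M$, hence $E_+M\subseteq q^jM$. As $j$ is arbitrary, $E_+M=0$, which is absurd.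

So $V_q=\mathbb{Q}_q^2$ and $f(x)_{(q)}=\mathbb{Q}^2$ for all $q$ and almost all $x$.
\end{proof}

This is the point where isomorphism and quasi-isomorphism part. The groups $A_{k_q(t)x}$ and $u_+(t)A_x$ agree at all primes other than $q$. At $q$ the first has the same localization as $A_x$, while the second is distorted by $u_+(t)$ without bound as $|t|_q\to\infty$. Quasi-equality ignores this distortion. Equality cannot, unless $f(x)$ is $q$-divisible in the directions that are moved.

\section{The cocycle modulo quasi-endomorphisms}\label{sec:cocycle}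

From now on $f$ is as in Theorem~\ref{thm:rigid}. The conclusion concerns only isomorphism classes, so we may replace $f(x)$ by $g(x)f(x)$ for any Borel map $g:K\to\mathrm{GL}_m(\mathbb{Q})$. All groups that act are countable, so a statement that holds a.e.\ for each group element holds on one conull set for all of them.

We want to record the matrix that carries $f(x)$ to $f(kx)$. It is determined only up to $\operatorname{Aut}(f(x))$, a group that varies with $x$. Our goal is quasi-equality rather than equality, so we can afford to work modulo the larger group $\operatorname{QE}(f(x))^\times$, which has two advantages: it can be made independent of $x$, and it is algebraic.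

The $\mathrm{GL}_m(\mathbb{Q})$-conjugacy class of $\operatorname{QE}(f(x))$ is a $\Delta$-invariant Borel function of $x$ with countably many values, by Lemma~\ref{lem:QE}(a),(d). By Lemma~\ref{lem:ergodic} it is constant on a conull $\Delta$-invariant Borel set $K'$, which is also invariant under $L$ on the right. Fix a member $S$ of this class. For $x\in K'$ let $g(x)$ be the first element in a fixed enumeration of $\mathrm{GL}_m(\mathbb{Q})$ that conjugates $\operatorname{QE}(f(x))$ to $S$. Replacing $f(x)$ by $g(x)f(x)$, we assume that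
\[
\operatorname{QE}(f(x))=S\qquad(x\in K').
\]

We identify linear algebraic groups with their points over $\overline{\mathbb{Q}}$. The Lie algebra of a Zariski closed subgroup $\mathbf{H}\subseteq\mathrm{GL}_m$ is its tangent space at $1$, the set of $a\in M_m(\overline{\mathbb{Q}})$ killed by the differential at $1$ of every regular function vanishing on $\mathbf{H}$, with the commutator as bracket. Put $\overline{S}=S\otimes\overline{\mathbb{Q}}$ and
\[
\mathbf{H}=\{g\in\mathrm{GL}_m:g\overline{S}g^{-1}=\overline{S}\},\qquad \mathbf{S}^\times=\mathrm{GL}_m\cap\overline{S}.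
\]
These are closed subgroups defined over $\mathbb{Q}$, and $\mathbf{S}^\times$ is normal in $\mathbf{H}$. By \cite[Thm.~6.8]{borel} the quotient $\mathbf{H}/\mathbf{S}^\times$ exists as a linear algebraic $\mathbb{Q}$-group and the quotient morphism is separable and defined over $\mathbb{Q}$. We embed the quotient over $\mathbb{Q}$ as a closed subgroup $\overline{\mathbf{H}}$ of some $\mathrm{GL}_r$ with $r\ge1$. Thus we have a surjective $\mathbb{Q}$-morphism $\pi:\mathbf{H}\to\overline{\mathbf{H}}$ with kernel $\mathbf{S}^\times$, whose differential maps $\operatorname{Lie}(\mathbf{H})$ onto $\operatorname{Lie}(\overline{\mathbf{H}})$ with kernel $\operatorname{Lie}(\mathbf{S}^\times)$. The latter is $\overline{S}$, since $\mathbf{S}^\times$ is open in the vector space $\overline{S}$. Let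
\[
H=\mathbf{H}(\mathbb{Q}),\qquad\Lambda=H/S^\times,\qquad\mathfrak{h}=\operatorname{Lie}(\mathbf{H})\cap M_m(\mathbb{Q}),\qquad\overline{\mathfrak{h}}=\operatorname{Lie}(\overline{\mathbf{H}})\cap M_r(\mathbb{Q}).
\]
The map $\pi$ identifies the countable group $\Lambda$ with a subgroup of $\overline{\mathbf{H}}(\mathbb{Q})\subseteq\mathrm{GL}_r(\mathbb{Q})$. As everything is defined over $\mathbb{Q}$, the differential restricts to a surjective Lie algebra homomorphism $d\pi:\mathfrak{h}\to\overline{\mathfrak{h}}$ with kernel $S$. For example, if $S=\mathbb{Q}\cdot1$ then $\Lambda=\mathrm{GL}_m(\mathbb{Q})/\mathbb{Q}^\times$, and if $m=1$ then $\Lambda$ is trivial.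

Let $x,x'\in K'$ with $f(x')=hf(x)$, $h\in\mathrm{GL}_m(\mathbb{Q})$. Then $S=hSh^{-1}$, so $h\in H$. Two choices of $h$ differ by an element of $\operatorname{Aut}(f(x))\subseteq S^\times$, so
\[
c(x',x)=hS^\times\in\Lambda
\]
is well defined, and $c(x'',x')c(x',x)=c(x'',x)$. By Lemma~\ref{lem:QE}(b),
\begin{equation}\label{eq:c1}
c(x',x)=1\iff f(x')\approx f(x).
\end{equation}
For $k\in\Delta$ and $\ell\in L$ the map $x\mapsto c(kx\ell,x)$ is Borel on $K'$, because each set $\{x:f(kx\ell)=hf(x)\}$ is Borel. For $\gamma\in\Gamma$ and $\ell\in L$ put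
\[
\alpha(\gamma,x)=c(\gamma x,x),\qquad w(\ell,x)=c(x\ell,x).
\]
Writing $c(x\ell\ell',x)=c(x\ell\ell',x\ell)\,c(x\ell,x)$ and $c(\gamma x\ell,\gamma x)=c(\gamma x\ell,x\ell)\,c(x\ell,x)\,c(x,\gamma x)$ gives
\begin{align}
w(\ell\ell',x)&=w(\ell',x\ell)\,w(\ell,x),\label{eq:w1}\\
w(\ell,\gamma x)&=\alpha(\gamma,x\ell)\,w(\ell,x)\,\alpha(\gamma,x)^{-1}.\label{eq:w2}
\end{align}
Identity \eqref{eq:w2} uses that the right action of $L$ commutes with the left action of $\Gamma$. This is why the family is indexed by the group $K$, although $A_x$ depends only on the lines $x_p\mathbb{F}_pe_1$.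

\section{From the cocycle to a homomorphism}\label{sec:untwist}

We show that on a suitable slice $\{y\}\times K_N$ the cocycle $w$ can be made trivial, and that what remains of $c$ is a homomorphism on $\Delta_N/L_N=\mathrm{SL}_2(\mathbb{Q})$. If $\alpha$ were identically $1$, the argument would be short: by \eqref{eq:w2} each $w(\ell,\cdot)$ would be $\Gamma$-invariant, hence a.e.\ constant by Lemma~\ref{lem:almost}, and by \eqref{eq:w1} the constants would define an anti-homomorphism $L\to\mathrm{GL}_r(\mathbb{Q})$, to which the following lemma applies.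

\begin{lemma}\label{lem:finite}
If $p>r+1$, every homomorphism or anti-homomorphism $G_p\to\mathrm{GL}_r(\mathbb{Q})$ is trivial.
\end{lemma}

\begin{proof}
$G_p$ is generated by the matrices $u_\pm(t)$, whose $p$-th powers are $1$. The minimal polynomial of the image of such a matrix divides $T^p-1=(T-1)(T^{p-1}+\dots+T+1)$ and has degree at most $r<p-1$. The second factor is irreducible over $\mathbb{Q}$, so the minimal polynomial is $T-1$.
\end{proof}

In general two things change. The left factor in \eqref{eq:w2} is evaluated at $x\ell$; this is a small error when $\ell\in L_N$ with $N$ large, by the next lemma. And $w(\ell,\cdot)$ is then almost equivariant under conjugation by $\alpha$, not almost invariant. The substitute for the constants is the algebra of almost equivariant maps, which is finite-dimensional in an approximate sense because $\Lambda$ is linear.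

\begin{lemma}\label{lem:cont}
Let $u$ be a Borel map from $K$ to a countable set and let $\delta>0$. There is $N$ such that $\mu\{x:u(x\ell)\ne u(x)\}\le\delta$ for all $\ell\in K_N$.
\end{lemma}

\begin{proof}
Choose a finite set $I$ of values with $\mu\{u\notin I\}\le\delta/2$ and put $E_i=u^{-1}(i)$. Then $\mu\{u(x\ell)\ne u(x)\}\le\delta/2+\sum_{i\in I}\mu(E_i\mathbin{\triangle}E_i\ell^{-1})$. By continuity of translation in $L^2(K)$ the sum is at most $\delta/2$ for $\ell$ in a neighborhood of $1$, and every neighborhood of $1$ contains some $K_N$.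
\end{proof}

\begin{proposition}\label{prop:small}
For every $\varepsilon>0$ there is $N$ with $\mu\{x:w(\ell,x)\ne1\}\le\varepsilon$ for all $\ell\in L_N$.
\end{proposition}

\begin{proof}
Call a Borel map $u:K\to M_r(\mathbb{Q})$ \emph{$\delta$-equivariant} if
\[
\mu\{x:u(\gamma x)\ne\alpha(\gamma,x)u(x)\alpha(\gamma,x)^{-1}\}\le\delta\qquad\text{for all }\gamma\in\Sigma .
\]
The constant map $1$ is $0$-equivariant, and the product of two $\delta$-equivariant maps is $2\delta$-equivariant. Call an integer $t\ge0$ \emph{$\delta$-attained} if there are $\delta$-equivariant maps $u_1,\dots,u_t$ such that $u_1(x),\dots,u_t(x)$ are linearly independent over $\mathbb{Q}$ off a set of measure at most $\delta$. This condition becomes weaker as $\delta$ grows, and for $\delta<1$ it forces $t\le r^2$. Let $T$ be the largest integer that is $\delta$-attained for all $\delta>0$, and fix $\delta_0\in(0,1)$ such that $T+1$ is not $\delta_0$-attained. Choose $\delta>0$ so small that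
\[
\eta=(T+2)C\delta\qquad\text{satisfies}\qquad(T+2)^2\eta<\min(\delta_0,\varepsilon).
\]
Note that $3\delta\le\eta$ and $4\eta<\delta_0<1$. Fix $u_1,\dots,u_T$ witnessing that $T$ is $\delta$-attained.

\emph{Step 1: if $v$ is $2\delta$-equivariant, there are unique $z_1,\dots,z_T\in\mathbb{Q}$ such that $v(x)=\sum_jz_ju_j(x)$ off a set of measure at most $\eta$.}
Define $s(x)=*$ if the $u_j(x)$ are dependent. Otherwise let $s(x)=(z_j)\in\mathbb{Q}^T$ if $v(x)=\sum_jz_ju_j(x)$, and $s(x)=\infty$ if $v(x)$ is not in the span of the $u_j(x)$. Conjugation by $\alpha(\gamma,x)$ is a linear automorphism of $M_r(\mathbb{Q})$, so $s(\gamma x)=s(x)$ at every $x$ where the equivariance identities for $u_1,\dots,u_T,v$ hold. They fail on a set of measure at most $(T+2)\delta$. By Lemma~\ref{lem:almost}, $s$ takes some value $\omega$ on a set of measure at least $1-\eta$. We have $\omega\ne*$ because $\mu\{s=*\}\le\delta<1-\eta$. If $\omega=\infty$, then $u_1,\dots,u_T,v$ show that $T+1$ is $\delta_0$-attained, since $2\delta\le\delta_0$ and $\eta\le\delta_0$. So $\omega\in\mathbb{Q}^T$.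 Two such expansions both hold at some point where the $u_j(x)$ are independent, because $2\eta+\delta<1$, and so they agree.

\emph{Step 2: a fixed algebra.} By Step 1 there are rationals $c_{ij}^k$ and $e_j$ such that each of the relations
\begin{equation}\label{eq:structure}
u_i(x)u_j(x)=\sum_kc_{ij}^ku_k(x),\qquad 1=\sum_je_ju_j(x)
\end{equation}
holds off a set of measure at most $\eta$. As $(T^2+1)\eta+\delta<1$, there is $x_0$ where all of them hold and the $u_j(x_0)$ are independent.

\emph{Step 3: an anti-homomorphism.} By Lemma~\ref{lem:cont} choose $N>r$ such that for all $\ell\in L_N$, $\gamma\in\Sigma$ and $j\le T$,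
\[
\mu\{x:\alpha(\gamma,x\ell)\ne\alpha(\gamma,x)\}\le\delta,\qquad\mu\{x:u_j(x\ell)\ne u_j(x)\}\le\delta .
\]
By \eqref{eq:w2}, $w(\ell,\cdot)$ is $\delta$-equivariant for $\ell\in L_N$, so Step 1 gives $w(\ell,x)=\sum_jz_j(\ell)u_j(x)$ off a set of measure at most $\eta$. Let $\ell,\ell'\in L_N$. Discard the points $x$ where one of the expansions of $w(\ell\ell',x)$, $w(\ell',x\ell)$, $w(\ell,x)$ fails (measure at most $3\eta$, as right translation preserves $\mu$), where some $u_i(x\ell)\ne u_i(x)$ (at most $T\delta$), where a product relation in \eqref{eq:structure} fails (at most $T^2\eta$), or where the $u_j(x)$ are dependent (at most $\delta$). The total is at most $(T^2+T+4)\eta\le(T+2)^2\eta<1$. At a remaining point, \eqref{eq:w1} gives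
\[
\sum_kz_k(\ell\ell')u_k(x)=\sum_{i,j}z_i(\ell')z_j(\ell)\,u_i(x)u_j(x)=\sum_k\sum_{i,j}z_i(\ell')z_j(\ell)c_{ij}^k\,u_k(x),
\]
so $z_k(\ell\ell')=\sum_{i,j}z_i(\ell')z_j(\ell)c_{ij}^k$. Hence $z(\ell)=\sum_jz_j(\ell)u_j(x_0)$ satisfies $z(\ell\ell')=z(\ell')z(\ell)$. Since $w(1,x)=1$, uniqueness in Step 1 gives $z_j(1)=e_j$, so $z(1)=1$. Thus $z$ is an anti-homomorphism $L_N\to\mathrm{GL}_r(\mathbb{Q})$.

\emph{Step 4.} Every prime $p>N$ satisfies $p>r+1$, so $z$ is trivial on each $G_p\subseteq L_N$ by Lemma~\ref{lem:finite}, hence on $L_N$. Independence of the $u_j(x_0)$ gives $z_j(\ell)=e_j$. Therefore $w(\ell,x)=\sum_je_ju_j(x)=1$ off a set of measure at most $2\eta\le\varepsilon$.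
\end{proof}

The bound in Proposition~\ref{prop:small} is uniform in $\ell\in L_N$. A uniformly almost invariant vector of a unitary representation is close to an invariant vector, and this makes the approximate statement exact.

\begin{proposition}\label{prop:phi}
There are $N\ge1$, $y\in G_{\le N}$, a Borel map $f':K_N\to R(\mathbb{Q}^m)$ and a homomorphism $\varphi:\mathrm{SL}_2(\mathbb{Q})\to\Lambda$ such that for almost every $x\in K_N$:
\begin{enumerate}
\item[(i)] $f'(x)\cong f(y,x)$ and $\operatorname{QE}(f'(x))=S$;
\item[(ii)] for every $k\in\Delta_N$ there is $h\in H$ with $f'(kx)=hf'(x)$ and $hS^\times=\varphi(g_k)$.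
\end{enumerate}
\end{proposition}

\begin{proof}
Take $N$ from Proposition~\ref{prop:small} with $\varepsilon=1/100$. On the real Hilbert space $L^2(K\times\Lambda)$, with counting measure on $\Lambda$, define
\[
(U_\ell\xi)(x,\lambda)=\xi\bigl(x\ell,w(\ell,x)\lambda\bigr)\qquad(\ell\in L_N).
\]
The map $(x,\lambda)\mapsto(x\ell,w(\ell,x)\lambda)$ is a measure preserving bijection, so $U_\ell$ is an isometry, and $U_\ell U_{\ell'}=U_{\ell\ell'}$ by \eqref{eq:w1}. Let $\xi_0$ be the indicator function of $K\times\{1\}$. Then $U_\ell\xi_0$ is the indicator function of $\{(x,\lambda):\lambda=w(\ell,x)^{-1}\}$, so $\|U_\ell\xi_0-\xi_0\|^2=2\mu\{w(\ell,\cdot)\ne1\}\le\frac1{50}$. The closed convex hull of the orbit of $\xi_0$ is invariant under every $U_\ell$ and lies in the closed ball of radius $50^{-1/2}$ about $\xi_0$. Its unique element $\xi$ of minimal norm is therefore invariant, and $\|\xi-\xi_0\|^2\le\frac1{50}$.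

Fix a Borel representative of $\xi$. Let $Y$ be the set of $x$ for which exactly one $\lambda$ satisfies $\xi(x,\lambda)>\frac12$, and let $b(x)$ be this $\lambda$. If $x\notin Y$, then either no $\lambda$ has this property and $\xi(x,1)\le\frac12$, or at least two do and one of them is not $1$. In both cases $\sum_\lambda|\xi(x,\lambda)-\xi_0(x,\lambda)|^2\ge\frac14$. Hence $\mu(K\setminus Y)\le\frac4{50}<1$. Invariance of $\xi$ means that $\xi(x\ell,w(\ell,x)\lambda)=\xi(x,\lambda)$ for almost all $x$ and all $\ell\in L_N$, $\lambda\in\Lambda$. So $Y$ is invariant under right translation by $L_N$ up to null sets, and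
\begin{equation}\label{eq:b}
b(x\ell)=w(\ell,x)\,b(x)\qquad\text{a.e.\ on }Y .
\end{equation}
By Lemma~\ref{lem:ergodic}, $Y$ is null or conull in each of the finitely many slices $\{y\}\times K_N$, and we fix $y$ for which it is conull.

Choose a representative in $H$ for each element of $\Lambda$, let $\tilde b(x)\in H$ be the representative of $b(y,x)$, and put $f'(x)=\tilde b(x)^{-1}f(y,x)$ when $(y,x)\in Y\cap K'$, and $f'(x)=\mathbb{Q}^m$ otherwise. Then (i) holds, since $H$ normalizes $S$. Let $c'$ be defined from $f'$ as $c$ was from $f$. If $f(y,x')=hf(y,x)$, then $f'(x')=\tilde b(x')^{-1}h\,\tilde b(x)f'(x)$, so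
\[
c'(x',x)=b(y,x')^{-1}\,c\bigl((y,x'),(y,x)\bigr)\,b(y,x),
\]
and \eqref{eq:b} says that for almost all $x\in K_N$,
\begin{equation}\label{eq:cprime}
c'(x\ell,x)=1\qquad\text{for all }\ell\in L_N .
\end{equation}
For $k\in\Delta_N$ put $\beta(k,x)=c'(kx,x)$, which is defined a.e.\ because $k$, viewed in $\Delta$, maps $(y,x)$ to $(y,kx)$. By \eqref{eq:cprime} at $x$ and at $kx$,
\[
\beta(k,x\ell)=c'(kx\ell,kx)\,c'(kx,x)\,c'(x,x\ell)=\beta(k,x)\qquad\text{a.e.},
\]
so $\beta(k,\cdot)$ is a.e.\ equal to a constant $\varphi(k)$ by Lemma~\ref{lem:ergodic}. The identity $\beta(kk',x)=\beta(k,k'x)\beta(k',x)$ shows that $\varphi:\Delta_N\to\Lambda$ is a homomorphism. If $k\in L_N$, then $kx=x(x^{-1}kx)$ with $x^{-1}kx\in L_N$, so $\varphi(k)=1$ by \eqref{eq:cprime}. Thus $\varphi$ factors through $\Delta_N/L_N=\mathrm{SL}_2(\mathbb{Q})$, and (ii) holds.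
\end{proof}

\section{The homomorphism is trivial}\label{sec:trivial}

Proposition~\ref{prop:model} treats the case where $m=2$, $S=\mathbb{Q}\cdot1$ and $\varphi$ is the natural map to $\mathrm{GL}_2(\mathbb{Q})/\mathbb{Q}^\times$: there (ii) forces $f'(x)=\mathbb{Q}^2$, which contradicts (i). To run that argument in general we need explicit matrices in $\mathrm{GL}_m(\mathbb{Q})$ that represent $\varphi(u_\pm(t))$, and a way to neutralize the unknown factor in $S^\times$, which is no longer a scalar. We first show that the abstract homomorphism $\varphi$ is given by a Lie algebra representation, and then lift this representation to $M_m(\mathbb{Q})$ so that it commutes with $S$ modulo the radical.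

\subsection*{An $\mathfrak{sl}_2$-triple for $\varphi$}
An \emph{$\mathfrak{sl}_2$-triple} is a triple $(X_+,X_-,X_0)$ in a Lie algebra with $[X_0,X_\pm]=\pm2X_\pm$ and $[X_+,X_-]=X_0$. The simple Lie algebra $\mathfrak{sl}_2(\mathbb{Q})$ has a basis $(E_+,E_-,E_0)$ of this kind, with $u_\pm(t)=1+tE_\pm$, so a triple in a Lie algebra over $\mathbb{Q}$ is the same as a homomorphism from $\mathfrak{sl}_2(\mathbb{Q})$. For nilpotent $X$ the exponential $\exp(tX)$ is a polynomial in $t$. The maps $\exp$ and $\log$ are inverse polynomial bijections between nilpotent and unipotent matrices over $\mathbb{Q}$, and $\log(gg')=\log g+\log g'$ for commuting unipotent $g,g'$.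

\begin{lemma}\label{lem:triple}
There is an $\mathfrak{sl}_2$-triple $(X_+,X_-,X_0)$ in $\overline{\mathfrak{h}}$ with $X_\pm$ nilpotent and $\varphi(u_\pm(t))=\exp(tX_\pm)$ for all $t\in\mathbb{Q}$.
\end{lemma}

\begin{proof}
By \eqref{eq:conj} with $a=2^{\pm1}$, the matrix $\varphi(u_\pm(t))\in\mathrm{GL}_r(\mathbb{Q})$ is conjugate to its fourth power. So its finite set of eigenvalues is mapped to itself by $\lambda\mapsto\lambda^4$, each eigenvalue satisfies $\lambda^{4^i}=\lambda^{4^j}$ for some $i\ne j$, and it is a root of unity of degree at most $r$ over $\mathbb{Q}$. There are finitely many such roots of unity, since the degree of a primitive $e$-th root of unity tends to infinity with $e$. Let $e$ be a common multiple of their orders. As $u_\pm(t)=u_\pm(t/e)^e$, all eigenvalues of $\varphi(u_\pm(t))$ are $1$. The map $t\mapsto\log\varphi(u_\pm(t))$ from $\mathbb{Q}$ to $M_r(\mathbb{Q})$ is additive, hence of the form $tX_\pm$ with $X_\pm$ nilpotent.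

By \eqref{eq:diag}, $D(a)=\varphi(d(a))$ equals $\exp(aX_+)\exp(-a^{-1}X_-)\exp(aX_+)$ times a constant matrix, so it is a Laurent polynomial in $a$, and $D(1)=1$. Put $X_0=D'(1)$. Applying $\varphi$ and then $\log$ to \eqref{eq:conj} with $t=1$ gives $D(a)X_\pm=a^{\pm2}X_\pm D(a)$ for $a\in\mathbb{Q}^\times$. These are identities of Laurent polynomials, and differentiating at $a=1$ gives $X_0X_\pm=\pm2X_\pm+X_\pm X_0$. Next, \eqref{eq:gauss} applied to $u_+(t)u_-(s)=\left(\begin{smallmatrix}1+ts&t\\s&1\end{smallmatrix}\right)$ yields, for $s,t\in\mathbb{Q}$ with $1+ts\ne0$,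
\[
\exp(tX_+)\exp(sX_-)=\exp\Bigl(\frac{s}{1+ts}X_-\Bigr)\,D(1+ts)\,\exp\Bigl(\frac t{1+ts}X_+\Bigr).
\]
After multiplication by a power of $1+ts$ both sides are polynomials that agree on a Zariski dense subset of $\mathbb{Q}^2$, so the identity holds in the ring of matrices over $\mathbb{Q}[[s,t]]$. Modulo $s^2$ and $t^2$ the left side is $(1+tX_+)(1+sX_-)$ and the right side is $(1+sX_-)(1+tsX_0)(1+tX_+)$. The coefficients of $ts$ give $X_+X_-=X_-X_++X_0$.

Finally, $\exp(tX_\pm)\in\Lambda\subseteq\overline{\mathbf{H}}$ for all $t\in\mathbb{Q}$. If a regular function on $\mathrm{GL}_r$ vanishes on $\overline{\mathbf{H}}$, its value at $\exp(tX_\pm)$ is a polynomial in $t$ with infinitely many zeros, so its derivative at $t=0$ is zero. Hence $X_\pm\in\overline{\mathfrak{h}}$, and $X_0=[X_+,X_-]\in\overline{\mathfrak{h}}$.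
\end{proof}

\subsection*{Lifting the triple}
We recall three standard facts. The Jacobson radical $J$ of a finite-dimensional algebra $S$ is a nilpotent two-sided ideal that contains every two-sided ideal consisting of nilpotent elements, and $S/J$ is semisimple. A finite-dimensional semisimple algebra over $\mathbb{Q}$ is separable, and every derivation of a separable algebra is inner, that is, of the form $[s,\cdot]$. By Levi's theorem a finite-dimensional Lie algebra $\mathfrak{p}$ over $\mathbb{Q}$ is the sum of its largest solvable ideal $\operatorname{rad}(\mathfrak{p})$ and a semisimple subalgebra, and in a semisimple Lie algebra every ideal has a complementary ideal.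

\begin{lemma}\label{lem:derivation}
Every derivation $\partial$ of $S$ maps $J$ into $J$.
\end{lemma}

\begin{proof}
Let $T_a$ be left multiplication by $a$ on $S$, and let $I=\{a\in S:\operatorname{Tr}T_{ab}=0\text{ for all }b\in S\}$. If $a\in J$, then $ab$ is nilpotent, so $a\in I$. Conversely, $I$ is a right ideal, and it is a left ideal because $\operatorname{Tr}T_{cab}=\operatorname{Tr}(T_cT_{ab})=\operatorname{Tr}(T_{ab}T_c)=\operatorname{Tr}T_{a(bc)}$. For $a\in I$ we have $\operatorname{Tr}(T_a^k)=\operatorname{Tr}T_{a\cdot a^{k-1}}=0$ for all $k\ge1$, so $T_a$ is nilpotent in characteristic zero, and $a^k=T_a^k(1)=0$ for large $k$. Hence $I=J$. The Leibniz rule reads $T_{\partial a}=[\partial,T_a]$, so $\operatorname{Tr}T_{\partial a}=0$ for all $a\in S$. For $a\in J$ and $b\in S$ we get $\operatorname{Tr}T_{(\partial a)b}=\operatorname{Tr}T_{\partial(ab)}-\operatorname{Tr}T_{a\,\partial b}=0$, so $\partial a\in I=J$.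
\end{proof}

\begin{lemma}\label{lem:lift}
There is an $\mathfrak{sl}_2$-triple $(a_+,a_-,a_0)$ in $M_m(\mathbb{Q})$ such that
\begin{enumerate}
\item[(a)] $[a,S]\subseteq J$ for $a\in\{a_+,a_-,a_0\}$;
\item[(b)] $a_\pm$ is nilpotent, and $\exp(ta_\pm)\in H$ and $\varphi(u_\pm(t))=\exp(ta_\pm)S^\times$ for all $t\in\mathbb{Q}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $a\in\mathfrak{h}$ and $s\in S$. For each linear form $\lambda$ on $M_m$ that vanishes on $\overline{S}$, the function $g\mapsto\lambda(gsg^{-1})$ vanishes on $\mathbf{H}$, and its differential at $1$ sends $a$ to $\lambda([a,s])$. So $[a,S]\subseteq S$, and $[a,\cdot]$ is a derivation of $S$. By Lemma~\ref{lem:derivation} it preserves $J$ and induces a derivation of $S/J$, which is inner. Thus there is $s_0\in S$ such that $a-s_0$ lies in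
\[
\mathfrak{c}=\{a\in\mathfrak{h}:[a,S]\subseteq J\}.
\]
So $\mathfrak{h}=\mathfrak{c}+S$, and $d\pi(\mathfrak{c})=\overline{\mathfrak{h}}$ because $d\pi(S)=0$. For $a,a'\in\mathfrak{c}$ and $s\in S$ the Jacobi identity gives $[[a,a'],s]=[a,[a',s]]-[a',[a,s]]\in J$, so $\mathfrak{c}$ is a Lie subalgebra.

Let $\mathfrak{s}\subseteq\overline{\mathfrak{h}}$ be the span of $X_+,X_-,X_0$. It is a quotient of $\mathfrak{sl}_2(\mathbb{Q})$, so it is zero or simple. Let $\mathfrak{p}=\{a\in\mathfrak{c}:d\pi(a)\in\mathfrak{s}\}$, a Lie algebra that $d\pi$ maps onto $\mathfrak{s}$, and write $\mathfrak{p}=\operatorname{rad}(\mathfrak{p})+\mathfrak{p}'$ with $\mathfrak{p}'$ semisimple. The image of $\operatorname{rad}(\mathfrak{p})$ is a solvable ideal of $\mathfrak{s}$, hence zero, so $\mathfrak{p}'$ maps onto $\mathfrak{s}$. An ideal of $\mathfrak{p}'$ complementary to the kernel maps isomorphically onto $\mathfrak{s}$. Let $a_+,a_-,a_0$ be the preimages of $X_+,X_-,X_0$ in this ideal. They form an $\mathfrak{sl}_2$-triple in $\mathfrak{c}$, which gives (a).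

Let $a=a_\pm$. From $[a_0,a]=\pm2a$ we get $[a_0,a^k]=\pm2ka^k$, so the nonzero powers of $a$ are eigenvectors of $\operatorname{ad}a_0$ with distinct eigenvalues, and $a$ is nilpotent. Then $\operatorname{ad}a$ is nilpotent and $\exp(ta)\overline{S}\exp(-ta)=\exp(t\operatorname{ad}a)\overline{S}\subseteq\overline{S}$, with equality by dimension. So $t\mapsto\exp(ta)$ is a morphism of algebraic groups from the additive group to $\mathbf{H}$ that maps $\mathbb{Q}$ into $H$. The composite $\sigma(t)=\pi(\exp(ta))$ is a polynomial matrix with $\sigma(0)=1$, $\sigma'(0)=d\pi(a)=X_\pm$ and $\sigma(t+t')=\sigma(t)\sigma(t')$. Differentiating in $t'$ at $0$ gives $\sigma'(t)=\sigma(t)X_\pm$, which determines the coefficients of $\sigma$ recursively: $\sigma(t)=\exp(tX_\pm)$. By Lemma~\ref{lem:triple} this is $\varphi(u_\pm(t))$ for $t\in\mathbb{Q}$.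
\end{proof}

\subsection*{Boundedness at the prime $q$}
By Proposition~\ref{prop:phi}(ii) with $k\in L_N$ and Lemma~\ref{lem:QE}(b), $f'(kx)\approx f'(x)$ a.e. So for each prime $q$ the Borel map $x\mapsto V_q(f'(x))$ is a.e.\ invariant under $L_N$, and by Lemma~\ref{lem:ergodic} it is a.e.\ equal to a constant $V_q$. In Proposition~\ref{prop:model} the unknown scalar was removed by a determinant. Here we filter $\mathbb{Q}_q^m/V_q$ by the powers of the radical; on each graded piece the unknown element of $S^\times$ commutes with $a_0$, so it disappears when we conjugate $a_0$.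

\begin{proposition}\label{prop:qadic}
For every prime $q$ we have $a_\pm\mathbb{Q}_q^m\subseteq V_q$.
\end{proposition}

\begin{proof}
\emph{The graded pieces.} By Lemma~\ref{lem:QE}(c), $SV_q\subseteq V_q$, so $sV_q=V_q$ for $s\in S^\times$. Choose $k\in\Delta_N$ with $g_k=u_\pm(1)$. By Proposition~\ref{prop:phi}(ii) and Lemma~\ref{lem:lift}(b), for almost every $x$ we have $f'(kx)=\exp(a_\pm)sf'(x)$ for some $s\in S^\times$, so $V_q=\exp(a_\pm)sV_q=\exp(a_\pm)V_q$. Since $a_\pm=\log\exp(a_\pm)$ is a polynomial in $\exp(a_\pm)$, it preserves $V_q$, and so does $a_0=[a_+,a_-]$. Thus $S$, $a_\pm$ and $a_0$ act on $Z=\mathbb{Q}_q^m/V_q$. Let $Z^0=Z$ and let $Z^{i+1}$ be the $\mathbb{Q}_q$-span of $JZ^i$. These are $S$-invariant subspaces with $Z^{i+1}\subseteq Z^i$, and $Z^i=0$ for large $i$ because $J$ is nilpotent. Let $a\in\{a_+,a_-,a_0\}$. If $aZ^i\subseteq Z^i$, then for $s\in J$ and $z\in Z^i$ we have $asz=saz+[a,s]z\in Z^{i+1}$ by Lemma~\ref{lem:lift}(a). So $a$ preserves every $Z^i$. For a matrix $b$ that preserves $V_q$ and all $Z^i$, write $b^{(i)}$ for the induced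 endomorphism of $Z_i=Z^i/Z^{i+1}$. Since $[a,s]Z^i\subseteq Z^{i+1}$ for $s\in S$,
\begin{equation}\label{eq:commute}
a_0^{(i)}s^{(i)}=s^{(i)}a_0^{(i)}\qquad(s\in S).
\end{equation}

\emph{The lattices.} By Lemmas~\ref{lem:Vq}(b) and~\ref{lem:local}(d) there is a $\mathbb{Z}_q$-module $M$ such that $E=\{x\in K_N:f'(x)^q=M,\ V_q(f'(x))=V_q\}$ has positive measure, and $M/V_q$ is a lattice in $Z$ by Lemma~\ref{lem:Vq}(a). Then $(M/V_q)\cap Z^i$ is open and bounded in $Z^i$, and its image $M_i$ in $Z_i$ is open and bounded, so $M_i$ is a lattice. Fix $i$ and choose $e\ge0$ with $q^ea_0^{(i)}M_i\subseteq M_i$.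

\emph{$a_+$ acts as zero on $Z_i$.} Let $j\geq0$ and take $t$ as in Lemma~\ref{lem:recur}. There is $x\in E$ with $k_q(t)x\in E$ at which Proposition~\ref{prop:phi}(ii) holds. So $hM=M$ for some $h=\exp(ta_+)s$ with $s\in S^\times$. The invertible matrix $h$ preserves $V_q$ and every $Z^i$, so $h^{(i)}M_i=M_i$. By \eqref{eq:commute}, and since $[a_+,a_0]=-2a_+$ and $[a_+,[a_+,a_0]]=0$,
\[
h^{(i)}a_0^{(i)}(h^{(i)})^{-1}=\bigl(\exp(ta_+)\,a_0\exp(-ta_+)\bigr)^{(i)}=\bigl(\exp(t\operatorname{ad}a_+)a_0\bigr)^{(i)}=a_0^{(i)}-2ta_+^{(i)} .
\]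
The left side times $q^e$ maps $M_i$ into $M_i$, and so does $q^ea_0^{(i)}$. Hence $2q^eta_+^{(i)}M_i\subseteq M_i$, and $2q^ea_+^{(i)}M_i\subseteq q^jM_i$. Since $j$ is arbitrary and $M_i$ spans $Z_i$, we get $a_+^{(i)}=0$.

\emph{From the pieces to $Z$.} We have $a_0^{(i)}=[a_+^{(i)},a_-^{(i)}]=0$ for all $i$, so $a_0Z^i\subseteq Z^{i+1}$ and $a_0$ acts nilpotently on $Z$. Then $\operatorname{ad}a_0$ is nilpotent on $\operatorname{End}(Z)$, while $(\operatorname{ad}a_0)^ka_\pm=(\pm2)^ka_\pm$ for all $k$. So $a_\pm$ acts as zero on $Z$.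
\end{proof}

\subsection*{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]
Let $U=a_+\mathbb{Q}^m+a_-\mathbb{Q}^m$. By Proposition~\ref{prop:qadic} and Lemma~\ref{lem:local}(d), for almost every $x\in K_N$ and every prime $q$,
\[
U\subseteq V_q\cap\mathbb{Q}^m\subseteq f'(x)^q\cap\mathbb{Q}^m=f'(x)_{(q)},
\]
so $U\subseteq f'(x)$ by Lemma~\ref{lem:local}(b). Then $a_\pm f'(x)\subseteq U\subseteq f'(x)$, which means that $a_\pm\in\operatorname{QE}(f'(x))=S$. Hence $\exp(ta_\pm)\in S^\times$, and $\varphi(u_\pm(t))=1$ for all $t\in\mathbb{Q}$ by Lemma~\ref{lem:lift}(b). These matrices generate $\mathrm{SL}_2(\mathbb{Q})$, so $\varphi$ is trivial.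

Proposition~\ref{prop:phi} and Lemma~\ref{lem:QE}(b) now give $f'(\gamma x)\approx f'(x)$ a.e.\ on $K_N$ for each $\gamma\in\Sigma$. By Proposition~\ref{prop:endgame}, $f'$ takes some value $B$ on a set $E'\subseteq K_N$ of positive measure, so $f(y,x)\cong B$ for almost every $x\in E'$. The slice $\{y\}\times K_N$ has measure $1/|G_{\le N}|>0$ in $K$. Therefore the Borel set $\{x\in K:f(x)\cong B\}$, which is the same for the original map $f$ and for its modification in Section~\ref{sec:cocycle}, has positive measure. It is $\Delta$-invariant, so it is conull by Lemma~\ref{lem:ergodic}.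
\end{proof}

\begin{thebibliography}{9}

\bibitem{borel}
Borel, \emph{Linear Algebraic Groups}.

\bibitem{lubotzky}
Lubotzky, \emph{Discrete Groups, Expanding Graphs and Invariant Measures}.

\bibitem{problem}
\emph{The Classification Problem for Torsion-Free Abelian Groups of Finite Rank},
\texttt{https://typeset.io/pdf/\allowbreak the-classification-\allowbreak problem-for-\allowbreak torsion-free-\allowbreak abelian-groups-\allowbreak 1rsr3reem1.pdf}.

\end{thebibliography}
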